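
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{R-equivalence in spinor groups of seven-dimensional quadratic forms: a counterexample to a conjectural exact sequence}


\begin{abstract}
A conjecture predicts that, for a quadratic form $q$ of dimension $7$ with quadric $X$, the group $\operatorname{Spin}(q)/R$ of $R$-equivalence classes is the kernel of $H^4(F)/H^4(q)\to H^4(F(X))$, where $H^4(q)$ is an explicit group of elements that die in $F(X)$. We show that this is false. If $\alpha$ is an Albert form of a biquaternion division algebra $D$ over $F$ and $q=\alpha\perp\langle s\rangle$ over $K=F(s)$ with $s$ an indeterminate, then $\operatorname{Spin}(q)/R\cong SK_1(D)$, whereas $H^4(q)=0$ and $H^4(K)\to H^4(K(X))$ is injective. Platonov's example of an algebra with $SK_1(D)\neq0$ then gives an explicit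 counterexample over $\mathbb{Q}_p((x))((y))(s)$, $p$ odd.
\end{abstract}

\section{The question and the answer}

\subsection{The conjectural sequence}

All fields have characteristic different from $2$, and all quadratic forms are nondegenerate. A quadratic form $q$ over $F$ on a space $V$ has a projective quadric $X_q\subset\mathbb P(V)$. If $\dim q\ge3$, the quadric is geometrically integral, and $F(X_q)$ denotes its function field.

Let $G$ be a linear algebraic group over $F$. Two points $g_0,g_1\in G(F)$ are \emph{$R$-equivalent} if there is a rational morphism $f:\mathbb A^1_F\to G$, defined at $0$ and $1$, with $f(0)=g_0$ and $f(1)=g_1$. The classes form a group $G(F)/R$, which measures how far points of $G$ are from being connected by rational curves. We write $\operatorname{Spin}(q)/R$ for $\mathbf{Spin}(q)(F)/R$.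

For a field $K$ and $n\ge1$ put $H^n(K)=H^n(K,\mathbb Q/\mathbb Z(n-1))$, where $\mathbb Q/\mathbb Z(n-1)$ is the direct limit of the Galois modules $\mu_m^{\otimes(n-1)}$ over $m$ prime to $\operatorname{char}K$. If $\operatorname{char}K=p>0$, the $p$-primary part is defined, following Kato, by the logarithmic de Rham--Witt sheaves $W_r\Omega^{n-1}_{\log}[-1]$. There are restriction maps for all field extensions and norm maps $N_{E/F}:H^n(E)\to H^n(F)$ for finite extensions. A $3$-fold Pfister form $\pi$ over $E$ has an Arason invariant $e_3(\pi)\in H^3(E)$. We write $E^\times\cup e_3(\pi)$ for the set of all cup products $(x)\cup e_3(\pi)\in H^4(E)$, $x\in E^\times$.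

\begin{conjecture}[{\cite[Conjecture 4.10]{H4}}]\label{conj}
For a nondegenerate quadratic form $q$ of dimension $7$ over $F$ there is an exact sequence
\[
1\longrightarrow \operatorname{Spin}(q)/R\longrightarrow H^4(F)/H^4(q)\longrightarrow H^4(F(X)),
\]
where $X$ is the projective quadric of $q$ and $H^4(q)\subset H^4(F)$ is the subgroup generated by the norms $N_{E/F}(E^\times\cup e_3(\pi))$ for all finite field extensions $E/F$ such that $q_E$ is similar to a subform of a $3$-fold Pfister form $\pi$ over $E$.
\end{conjecture}

The first map is required to be a homomorphism, natural in the base field; the second is induced by restriction. An analogous sequence $\operatorname{Spin}(q)/R\to H^4(F)/H^4(q)\to H^4(F(X))$ for forms of dimension $6$ is known, and it serves as the model.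

The group $H^4(q)$ consists of elements that die in $F(X)$ for an obvious reason. If $q_E$ is similar to a subform of $\pi$, then $\pi$ becomes isotropic over $E(X)$. An isotropic Pfister form is hyperbolic, so $e_3(\pi)$ dies in $E(X)$, and hence $N_{E/F}((x)\cup e_3(\pi))$ dies in $F(X)$. The conjecture says that what remains of the kernel of $H^4(F)\to H^4(F(X))$ is exactly $\operatorname{Spin}(q)/R$. This is consistent in the simplest case. If $q$ is isotropic and $F$ is infinite, then $F(X)/F$ is purely transcendental and the kernel is zero; every Pfister form $\pi$ as above is hyperbolic, so $H^4(q)=0$; and $\operatorname{Spin}(q)/R=1$ by \eqref{CM} and Corollary~\ref{isotropic} below.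

\subsection{The counterexample}

Consider what happens to the two sides when a form $\alpha$ of dimension $6$ over an infinite field $F$ is enlarged by a \emph{generic} summand: $q=\alpha\perp\langle s\rangle$ over $K=F(s)$. The cohomological side shrinks. The equation $\alpha(x)+s=0$ can be solved for $s$, so $K(X_q)$ is purely transcendental over $F$; a nonzero element of $H^4(F)$ never dies in $K(X_q)$, even if it dies in $F(X_\alpha)$. The group side, as we shall see, does not change when $\alpha$ is anisotropic. This contradicts the conjecture as soon as $\operatorname{Spin}(\alpha)/R\ne1$ and the kernel on the cohomological side is zero.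

To compare the groups $\operatorname{Spin}/R$ we use their description by cycles. For a form $\varphi$ over $k$ put
\begin{align*}
A_0(X_\varphi,K_1)&=\operatorname{coker}\Big(\bigoplus_{\dim x=1}K_2k(x)\to\bigoplus_{\dim x=0}k(x)^\times\Big),\\
\overline A_0(X_\varphi,K_1)&=\ker\big(N:A_0(X_\varphi,K_1)\to k^\times\big).
\end{align*}
Here $x$ runs over the points of $X_\varphi$ whose closure has the given dimension, and the first arrow is given by tame symbols. For a closed point $x$ and $f\in k(x)^\times$ we write $f[x]$ for the class of $f$ placed at $x$, and $N(f[x])=N_{k(x)/k}(f)$. The groups of classes are written additively, so $f[x]+g[x]=(fg)[x]$. Chernousov and Merkurjev \cite{CM} proved that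
\begin{equation}\label{CM}
\operatorname{Spin}(\varphi)/R\;\cong\;\overline A_0(X_\varphi,K_1)\qquad(\dim\varphi\ge3).
\end{equation}
(In dimension $2$ this fails: for the hyperbolic plane, $\mathbf{Spin}=\mathbb G_m$ is $R$-trivial, while $X_\varphi$ consists of two rational points, so that $\overline A_0(X_\varphi,K_1)\cong k^\times$.)

\begin{theorem}\label{A}
Let $\alpha$ be a nondegenerate form over $F$ with $\dim\alpha\ge3$, and let $q=\alpha\perp\langle s\rangle$ over $F(s)$. The natural map $A_0(X_\alpha,K_1)\to A_0(X_q,K_1)$ (restriction to $F(s)$ followed by push-forward along $(X_\alpha)_{F(s)}\subset X_q$) is injective and induces an isomorphism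
\[
\overline A_0(X_\alpha,K_1)\cong\overline A_0(X_q,K_1).
\]
Hence, if $\alpha$ is anisotropic (which forces $F$ to be infinite), $\operatorname{Spin}(\alpha)/R\cong\operatorname{Spin}(q)/R$, the left side taken over $F$ and the right side over $F(s)$.
\end{theorem}

\begin{theorem}\label{B}
Let $\rho$ be a nondegenerate form over $F$ that contains a $6$-dimensional subform $\alpha$ of trivial signed discriminant. Let $q=\rho\perp\langle s\rangle$ over $K=F(s)$ and $X=X_q$. Then $H^4(K)\to H^4(K(X))$ is injective. If $\dim q=7$, then $H^4(q)=0$.
\end{theorem}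

For a biquaternion algebra $D=(a,b)\otimes(c,d)$ the form $\langle a,b,-ab,-c,-d,cd\rangle$, or any form similar to it, is called an Albert form of $D$. It has dimension $6$ and determinant $-1$, that is, trivial signed discriminant, and it is anisotropic if and only if $D$ is a division algebra.

\begin{theorem}\label{C}
Let $\alpha$ be an Albert form of a biquaternion division algebra $D$ over $F$, and let $q=\alpha\perp\langle s\rangle$ over $K=F(s)$. Then
\[
\operatorname{Spin}(q)/R\cong SK_1(D),\qquad \ker\big(H^4(K)/H^4(q)\to H^4(K(X_q))\big)=0 .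
\]
Consequently there is an exact sequence $1\to\operatorname{Spin}(q)/R\to H^4(K)/H^4(q)\to H^4(K(X_q))$ if and only if $SK_1(D)=0$.
\end{theorem}

\begin{corollary}\label{explicit}
Conjecture~\ref{conj} is false. Let $p$ be an odd prime, $a\in\mathbb Z_p^\times$ a non-square, $F=\mathbb Q_p((x))((y))$, and
\[
q=\langle a,\,x,\,-ax,\,-p,\,-y,\,py,\,s\rangle\quad\text{over }K=F(s).
\]
Then $\operatorname{Spin}(q)/R\ne1$, while $H^4(q)=0$ and $H^4(K)\to H^4(K(X_q))$ is injective. No map whatsoever, natural or not, makes the sequence exact.
\end{corollary}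

Section~\ref{small} works out both halves of the argument in the smallest dimensions. Theorem~\ref{A} is proved in Section~\ref{secA} after preparations in Section~\ref{prelim}, and Theorem~\ref{B} in Section~\ref{secB}. Section~\ref{platonov} recalls Platonov's example, and Section~\ref{end} draws the conclusions.

\section{The method in small dimensions}\label{small}

\subsection{Eliminating the generic coefficient}

Let $\rho$ be a form over $F$ on a space $V$, let $q=\rho\perp\langle s\rangle$ over $K=F(s)$, and let $F[V]$ be the ring of polynomial functions on $V$.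

\begin{lemma}\label{valuation}
Assume $\dim\rho\ge3$. Then $K(X_q)=F(V)$, a rational function field over $F$, where $K=F(s)$ is embedded by $s\mapsto-\rho$. Let $P$ be a closed point of $\mathbb A^1_F$, given by an irreducible polynomial $P(s)$, with residue field $\kappa$, and let $s_P\in\kappa$ be the image of $s$. Then $P(-\rho)$ is a prime element of $F[V]$. The corresponding discrete valuation of $F(V)$ extends the valuation of $P$ on $F(s)$ with ramification index $1$, and its residue field is
\[
\kappa(X_{\rho\perp\langle s_P\rangle})\ \text{ if } s_P\ne0,\qquad F(X_\rho)(t)\ \text{ with $t$ an indeterminate, if } s_P=0 .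
\]
\end{lemma}

\begin{proof}
The part $y\neq0$ of $X_q$ is the affine quadric $\rho(x)+s=0$ over $F(s)$. It is the generic fiber of $V\to\mathbb A^1_F$, $x\mapsto-\rho(x)$, so its function field is $F(V)$. Next,
\[
F[V]/(P(-\rho))\cong\kappa[V]/(\rho+s_P).
\]
This ring is a domain. If $s_P\ne0$, then $\rho+s_P$ is the dehomogenization of the form $\rho\perp\langle s_P\rangle$, which is an irreducible polynomial; if $s_P=0$, then $\kappa=F$, and $\rho$ is irreducible because $\dim\rho\ge3$. So $P(-\rho)$ is prime. It is a uniformizer of its own valuation, and it is the image of $P(s)$. A polynomial in $s$ prime to $P$ has nonzero image in $\kappa\subset\kappa[V]/(\rho+s_P)$. Hence the valuation extends that of $P$ with ramification index $1$. The residue field is the fraction field of $\kappa[V]/(\rho+s_P)$: the function field of an affine part of $X_{\rho\perp\langle s_P\rangle}$ if $s_P\ne0$, and of the affine cone over $X_\rho$ if $s_P=0$.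
\end{proof}

The lemma turns a question about elements of $H^n(K)$ that die in $K(X_q)$ into a question one degree lower. We use residue maps and Faddeev's theorem: for $2$-primary torsion coefficients, an element of $H^n(F(s))$ unramified at all closed points of $\mathbb A^1_F$ comes from $H^n(F)$.

\begin{example}\label{ternary}
Let $\dim\rho=3$ and let $c\in H^2(K,\mathbb Z/2)$ die in $K(X_q)$. Because the ramification index is $1$, the residue $\partial_P(c)\in H^1(\kappa,\mathbb Z/2)=\kappa^\times/\kappa^{\times2}$ dies in the residue field of Lemma~\ref{valuation}. The field $\kappa$ is algebraically closed in this residue field, as quadrics of forms of dimension $\ge3$ are geometrically integral. So $\partial_P(c)=0$ for all $P$, and $c$ is the image of some $c_0\in H^2(F,\mathbb Z/2)$. Now $c_0$ dies in the rational function field $F(V)$. But $H^2(F,\mathbb Z/2)\to H^2(F(t),\mathbb Z/2)$ is injective for every field $F$, since $c_0$ is the residue of $(t)\cup c_0$ at $t=0$. Iterating this, we get $c_0=0$. So $H^2(K,\mathbb Z/2)\to H^2(K(X_q),\mathbb Z/2)$ is injective.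
\end{example}

\begin{example}\label{binary}
For $\rho=\langle1,-d\rangle$ with $d$ a non-square, $X_q$ is the conic of the quaternion algebra $(d,-s)$, whose class dies in $K(X_q)$ and is nonzero, since its residue at $s=0$ is $d$. The argument of Example~\ref{ternary} breaks down exactly there: the cone $\rho=0$ has function field $F(\sqrt d)(t)$, in which $d$ becomes a square.
\end{example}

In degree $4$ the residues lie in $H^3(\kappa)$, and the question becomes which forms of dimension $\ge6$ have function fields that kill elements of $H^3$. The answer involves subforms of $3$-fold Pfister forms, and this is where the discriminant condition of Theorem~\ref{B} comes from. Some such condition is needed. If $\rho$ is a subform of an anisotropic $3$-fold Pfister form $\pi$, then $\pi$ represents $-s=\rho(x)$ over $K(X_q)$, so $(-s)\cup e_3(\pi)$ dies in $K(X_q)$; but it is nonzero in $H^4(K)$, since its residue at $s=0$ is $e_3(\pi)\ne0$.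

\subsection{The relations that a generic summand creates}

Theorem~\ref{A} says that passing from $X_\alpha$ to the larger quadric $X_q$ creates no new relations. Here is what happens in dimension $2$, where it does.

\begin{example}\label{dim2}
Let $E=F(\sqrt d)$ be a quadratic extension with nontrivial automorphism $\sigma$, and let $\alpha=\langle1,-d\rangle$. Then $X_\alpha=\operatorname{Spec}E$ and $A_0(X_\alpha,K_1)=E^\times$. The conic $X_q$ has the equation $x_1^2-dx_2^2+s\varepsilon^2=0$, and $\varepsilon=0$ is a closed point $x$ with residue field $E(s)$. Over $E(s)$ put $\lambda=x_1+\sqrt d\,x_2$ and $\mu=x_1-\sqrt d\,x_2$. The conic becomes $\lambda\mu+s\varepsilon^2=0$, and $\varepsilon=0$ splits into $\xi=(1:0:0)$ and $w=(0:1:0)$ in the coordinates $(\lambda:\mu:\varepsilon)$. Consider the function $\mu/\varepsilon$.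
\begin{itemize}
\item Near $\xi$: $\lambda=1$, $\mu=-s\varepsilon^2$, so $\mu/\varepsilon=-s\varepsilon$ has a simple zero.
\item Near $w$: $\mu=1$, so $\mu/\varepsilon=\varepsilon^{-1}$ has a simple pole.
\item Elsewhere $\varepsilon\neq0$, $\lambda\mu=-s\varepsilon^2\ne0$, and $\mu/\varepsilon$ is invertible.
\end{itemize}
Hence, for $f\in E^\times$, the symbol $\{\mu/\varepsilon,f\}$ has boundary $f[\xi]-f[w]$, up to sign. Push this relation forward to $X_q$. Both points lie over $x$, and the two identifications of residue fields differ by $\sigma$: if $f[\xi]$ goes to $f[x]$, then $f[w]$ goes to $\sigma(f)[x]$. So $(f/\sigma(f))[x]=0$ in $A_0(X_q,K_1)$. In particular, with $f=\sqrt d$, the map $E^\times=A_0(X_\alpha,K_1)\to A_0(X_q,K_1)$ kills $-1$, and Theorem~\ref{A} fails for $\dim\alpha=2$.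
\end{example}

For $\dim\alpha\ge3$ the same symbols, constructed from hyperbolic planes over finite extensions $\kappa/F$, give the relations $f[\xi]=f[w]$ between rational points $\xi,w$ of $(X_\alpha)_\kappa$. But these relations already hold on $(X_\alpha)_\kappa$, because $\xi$ and $w$ are joined by a rational curve (Lemma~\ref{join}). The proof of Theorem~\ref{A} consists in showing that these symbols generate all the relations.

\section{Cycles with coefficients on quadrics}\label{prelim}

For a variety $Y$ over a field write $A_i(Y;j)$ for the homology at the middle term of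
\[
\bigoplus_{\dim y=i+1}K_{j+1}(y)\to\bigoplus_{\dim y=i}K_j(y)\to\bigoplus_{\dim y=i-1}K_{j-1}(y),
\]
where $y$ runs over points of $Y$ and $K_*(y)$ is the Milnor $K$-theory of the residue field. Thus $A_0(X;1)=A_0(X,K_1)$ and $A_0(X;0)=CH_0(X)$. We use the following facts from Rost \cite{Rost}.
\begin{itemize}
\item Proper push-forward preserves $(i,j)$. Flat pull-back of relative dimension $r$ maps $A_i(\,\cdot\,;j)$ to $A_{i+r}(\,\cdot\,;j)$. They commute with each other in cartesian squares.
\item For a line bundle $L\to Y$, pull-back is an isomorphism $A_i(Y;j)\cong A_{i+1}(L;j)$. Hence $A_0(L;j)=0$, and $A_i(\mathbb A^n;j)=0$ for $i<n$.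
\item For $T\subset Y$ closed with complement $U$ there is an exact sequence
\[
\cdots\to A_{i+1}(U;j+1)\xrightarrow{\ \partial\ }A_i(T;j)\to A_i(Y;j)\to A_i(U;j)\xrightarrow{\ \partial\ }A_{i-1}(T;j-1)\to\cdots
\]
and $\partial$ commutes, up to a universal sign, with proper push-forward and flat pull-back.
\item Multiplication by $\{u\}$, $u$ a unit on $Y$, anticommutes with the differentials, and so induces $A_i(Y;j)\to A_i(Y;j+1)$.
\end{itemize}
Universal signs never matter below, since we only compute kernels, images and generators; residues are therefore written without them.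

\begin{lemma}\label{move}
Let $B=\mathbb A^1$ or $\mathbb G_m$ and let $b\in B$ be a rational point. For every variety $T$ the push-forward $A_i(T\times b;j)\to A_i(T\times B;j)$ is zero.
\end{lemma}

\begin{proof}
By the localization sequence it suffices that $\partial:A_{i+1}(T\times(B\setminus b);j+1)\to A_i(T\times b;j)$ is surjective. Let $u$ be the coordinate minus its value at $b$: a unit on $B\setminus b$ with a simple zero at $b$. Let $\eta=\sum\eta_t$ be a cycle representing a class in $A_i(T;j)$. Then $\{u\}\cdot\mathrm{pr}^*\eta$ is a cycle on $T\times(B\setminus b)$. To compute $\partial$, take its boundary on $T\times B$. The component of $\mathrm{pr}^*\eta$ at the generic point of $t\times B$ is $\eta_t$. The closure of $t\times B$ meets $T\times b$ in $\overline{\{t\}}\times b$, whose only point of dimension $i$ is $t\times b$. There $u$ is a uniformizer, and the residue of $\{u\}\eta_t$ is $\eta_t$. So the boundary is $\eta$.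
\end{proof}

\begin{lemma}\label{join}
Let $\varphi$ be a form over $\kappa$ with $\dim\varphi\ge3$, let $f\in\kappa^\times$, and let $\xi,w\in X_\varphi(\kappa)$. Then $f[\xi]=f[w]$ in $A_0(X_\varphi;1)$.
\end{lemma}

\begin{proof}
We may assume $\xi\ne w$. If $\xi\perp w$, the two points lie on a line $\mathbb P^1\subset X_\varphi$. Otherwise $\langle\xi,w\rangle$ is a hyperbolic plane, and its orthogonal complement is nondegenerate of dimension $\ge1$; this is where $\dim\varphi\ge3$ is used. Choose $v$ in the complement with $\varphi(v)\ne0$. The plane $\langle\xi,w,v\rangle$ cuts out a smooth conic with rational points, isomorphic to $\mathbb P^1$, through both points. Finally, $N:A_0(\mathbb P^1_\kappa;1)\to\kappa^\times$ is an isomorphism: since $A_0(\mathbb A^1;1)=0$, every element of the group has the form $g[\infty]$, and $N(g[\infty])=g$. As $f[\xi]$ and $f[w]$ have the same norm $f$, they agree on the $\mathbb P^1$, hence on $X_\varphi$.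
\end{proof}

\begin{corollary}\label{isotropic}
If $\varphi$ is isotropic over $k$ and $\dim\varphi\ge3$, then $N:A_0(X_\varphi,K_1)\to k^\times$ is an isomorphism, and $\overline A_0(X_\varphi,K_1)=0$.
\end{corollary}

\begin{proof}
Let $x_0$ be a rational point. For a closed point $x$ and $f\in k(x)^\times$, apply Lemma~\ref{join} over $k(x)$ to $x_0$ and the rational point given by $x$, and push forward to $X_\varphi$. This gives $f[x]=N(f)[x_0]$. So $A_0(X_\varphi,K_1)$ consists of the classes $g[x_0]$, $g\in k^\times$, and $N(g[x_0])=g$.
\end{proof}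

Two facts about zero-cycles are used:
\begin{equation}\label{swan}
\deg:CH_0(X_\varphi)\to\mathbb Z\ \text{ is injective if }\dim\varphi\ge3\qquad\text{(Swan, Karpenko)};
\end{equation}
and Springer's theorem: an anisotropic quadric has no closed point of odd degree.

\section{A generic summand preserves the reduced zero-cycle group}\label{secA}

In this section we prove Theorem~\ref{A}. Let $\alpha$ live on $V$, $n=\dim V\ge3$. If $\alpha$ is isotropic, so is $q$. By Corollary~\ref{isotropic}, the norms identify the map of the theorem with the inclusion $F^\times\subset F(s)^\times$, and both groups $\overline A_0$ vanish. From now on \emph{$\alpha$ is anisotropic}. (Apart from the final statement on spinor groups, anisotropy is used only in Section~\ref{surj}.)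

\subsection{The family of quadrics}

Spread $X_q$ out over $\mathbb G_m=\operatorname{Spec}F[s^{\pm1}]$:
\[
\mathcal Y=\{((x:y),s)\in\mathbb P(V\oplus F)\times\mathbb G_m:\ \alpha(x)+sy^2=0\}\longrightarrow\mathbb G_m .
\]
The generic fiber is $X_q$. The closed subset $y=0$ is $X_\alpha\times\mathbb G_m$. On the complement we may put $y=1$ and solve for $s$, so this complement is
\[
W=V\setminus C,\qquad C=\{\alpha=0\}\subset V,\qquad x\mapsto((x:1),-\alpha(x)).
\]
We must show that $A_0(X_\alpha;1)$ survives along
\[
A_0(X_\alpha;1)\xrightarrow{\ \mathrm{pr}^*\ }A_1(X_\alpha\times\mathbb G_m;1)\longrightarrow A_1(\mathcal Y;1)\longrightarrow A_0(X_q;1).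
\]
The danger in the second map is the boundary of $A_2(W;2)$; the danger in the third is the contribution of the closed fibers. The point of the construction is that $W$ has a second partial compactification, the affine space $V$, whose groups are known; from it we shall read off generators of $A_2(W;2)$.

\subsection{The closed fibers contribute nothing}\label{fibers}

Points of $\mathcal Y$ of dimension $i$ over the generic point of $\mathbb G_m$ are the points of $X_q$ of dimension $i-1$. So the limit of the localization sequences over the open subsets of $\mathbb G_m$ is an exact sequence, $P$ running over the closed points of $\mathbb G_m$,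
\begin{equation}\label{limit}
\bigoplus_PA_1(\mathcal Y_P;1)\to A_1(\mathcal Y;1)\to A_0(X_q;1)\xrightarrow{(\partial_P)}\bigoplus_PA_0(\mathcal Y_P;0).
\end{equation}
We claim that the first map is zero, so that $A_1(\mathcal Y;1)\to A_0(X_q;1)$ is injective. The reason is that the fiber over $s$ is isomorphic to the fiber over $\lambda^2s$, so every fiber can be moved. Let $\kappa=F(P)$, let $s_P\in\kappa^\times$ be the value of $s$ at $P$, and let $X_P=\mathcal Y_P$, the quadric of $\alpha_\kappa\perp\langle s_P\rangle$. Define
\[
g:X_P\times_\kappa\mathbb G_{m,\kappa}\to\mathcal Y,\qquad((x:y),\lambda)\mapsto((\lambda x:y),\lambda^2s_P).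
\]
It is well defined because $\alpha(\lambda x)+\lambda^2s_Py^2=\lambda^2(\alpha(x)+s_Py^2)=0$. It is proper: the morphism $\mathbb G_{m,\kappa}\to\mathbb G_m$, $\lambda\mapsto\lambda^2s_P$, is finite and $X_P$ is projective, so the composite of $g$ with $\mathcal Y\to\mathbb G_m$ is proper, and $\mathcal Y\to\mathbb G_m$ is separated. On $\lambda=1$ it is the inclusion $\mathcal Y_P\subset\mathcal Y$. So the map $A_1(\mathcal Y_P;1)\to A_1(\mathcal Y;1)$ factors through $A_1(X_P\times1;1)\to A_1(X_P\times_\kappa\mathbb G_{m,\kappa};1)$, which is zero by Lemma~\ref{move} over $\kappa$.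

\subsection{Generators of $A_2(W;2)$}\label{gens}

Since $n\ge3$, we have $A_2(V;2)=0=A_1(V;1)$. So the boundary map of $C\subset V$,
\[
\partial_C:A_2(W;2)\to A_1(C;1),
\]
is an isomorphism, and we look for generators of $A_1(C;1)$. Let $\theta:L\to X_\alpha$ be the tautological line bundle and $b:L\to C$ the blow-down. The map $b$ is proper, an isomorphism over $C\setminus0$, and it sends the zero section to $0$. Consider the exact sequences
\begin{align*}
0=A_1(0;1)\to A_1(C;1)\to{}&A_1(C\setminus0;1)\xrightarrow{\ \partial\ }A_0(0;0)=\mathbb Z,\\
A_1(L;1)\to{}&A_1(C\setminus0;1)\xrightarrow{\ \partial_0\ }CH_0(X_\alpha)\to A_0(L;0)=0.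
\end{align*}
Compatibility of boundaries with $b_*$ gives $\partial=\deg\circ\,\partial_0$ up to sign. Since $\deg$ is injective by \eqref{swan}, $\ker\partial=\ker\partial_0$. So restriction to $C\setminus0$ identifies $A_1(C;1)$ with the image of $A_1(L;1)=\theta^*A_0(X_\alpha;1)$. The map $A_1(L;1)\to A_1(C\setminus0;1)$ is $b_*$ followed by this restriction; hence
\[
A_1(C;1)=b_*\theta^*A_0(X_\alpha;1).
\]
Explicitly, this group is generated by the following elements. Take a closed point $x\in X_\alpha$, put $\kappa=F(x)$, let $\xi\in V_\kappa$ represent $x$, and let $f\in\kappa^\times$. The generator is the push-forward of the constant $f$ along the line $\mathbb A^1_\kappa\to C$, $\lambda\mapsto\lambda\xi$.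

We lift it to $A_2(W;2)$. The nonzero isotropic vector $\xi$ of the nondegenerate form $\alpha_\kappa$ lies in a hyperbolic plane, so there is a vector $w\in V_\kappa$, isotropic as well, with
\[
\alpha(\lambda\xi+\mu w)=\lambda\mu .
\]
The map $j:\mathbb A^2_\kappa\to V$, $(\lambda,\mu)\mapsto\lambda\xi+\mu w$, is finite, being a closed embedding into $V_\kappa$ followed by the finite map $V_\kappa\to V$. Moreover $j^{-1}(W)=\{\lambda\mu\ne0\}=\mathbb G_{m,\kappa}^2$. The symbol $\{\mu,f\}$ defines an element of $A_2(\mathbb G_{m,\kappa}^2;2)$. Its boundary in $\mathbb A^2_\kappa$ is $f$ on the axis $\mu=0$, and it is trivial on the axis $\lambda=0$, where $\mu$ and $f$ are both units. So $\partial_C(j_*\{\mu,f\})$ is, up to sign, the generator above. \emph{Hence $A_2(W;2)$ is generated by the elements $j_*\{\mu,f\}$.}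

\subsection{The boundary of $A_2(W;2)$ in $\mathcal Y$ vanishes}\label{bdry}

Now consider $W$ as the open complement of $X_\alpha\times\mathbb G_m$ in $\mathcal Y$. We claim that
\[
\partial:A_2(W;2)\to A_1(X_\alpha\times\mathbb G_m;1)
\]
is zero. By Section~\ref{gens} it suffices to compute $\partial(j_*\{\mu,f\})$, and this is Example~\ref{dim2} in a family. With $\xi,w,f$ as above, let
\[
Z=\{((\lambda:\mu:\varepsilon),s)\in\mathbb P^2_\kappa\times\mathbb G_m:\ \lambda\mu+s\varepsilon^2=0\},\qquad
h:Z\to\mathcal Y,\quad((\lambda:\mu:\varepsilon),s)\mapsto((\lambda\xi+\mu w:\varepsilon),s).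
\]
The map $h$ is proper, since $Z\to\mathbb G_m$ is projective and $\mathcal Y\to\mathbb G_m$ is separated. Over $W$, where $\varepsilon\ne0$, the coordinates $(\lambda/\varepsilon,\mu/\varepsilon)$ identify $Z$ with $\mathbb G_{m,\kappa}^2$, because $s=-(\lambda/\varepsilon)(\mu/\varepsilon)$ is invertible; there $h$ is the map $j:\mathbb G_{m,\kappa}^2\to W$, and the symbol $\{\mu,f\}$ of Section~\ref{gens} is $\{\mu/\varepsilon,f\}$ in the homogeneous coordinates of $Z$. The preimage of $X_\alpha\times\mathbb G_m$ is $\varepsilon=0$, the disjoint union of $E_1=(1:0:0)\times\mathbb G_m$ and $E_2=(0:1:0)\times\mathbb G_m$ (over $\kappa$).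
\begin{itemize}
\item Near $E_1$: $\lambda=1$, $\mu=-s\varepsilon^2$, with coordinates $(\varepsilon,s)$ on $Z$, and $\mu/\varepsilon=-s\varepsilon$.
\item Near $E_2$: $\mu=1$, $\lambda=-s\varepsilon^2$, with coordinates $(\varepsilon,s)$ on $Z$, and $\mu/\varepsilon=\varepsilon^{-1}$.
\end{itemize}
So $Z$ is smooth near $\varepsilon=0$, and the boundary of $\{\mu/\varepsilon,f\}$ is $f$ on $E_1$ and $f^{-1}$ on $E_2$, up to a common sign. The map $h$ sends $E_1$ and $E_2$ to $X_\alpha\times\mathbb G_m$ by the constant points $\xi$ and $w$ of $X_\alpha(\kappa)$. Hence $\partial(j_*\{\mu,f\})$ is, up to sign, $\mathrm{pr}^*$ of the push-forward to $X_\alpha$ of the class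
\[
f[\xi]-f[w]\in A_0((X_\alpha)_\kappa;1).
\]
This class is zero by Lemma~\ref{join}.

\subsection{Injectivity}\label{inj}

By Section~\ref{bdry} and the localization sequence, $A_1(X_\alpha\times\mathbb G_m;1)\to A_1(\mathcal Y;1)$ is injective. The map
\[
\mathrm{pr}^*:A_0(X_\alpha;1)\cong A_1(X_\alpha\times\mathbb A^1;1)\to A_1(X_\alpha\times\mathbb G_m;1)
\]
is injective as well, for the kernel of the second arrow is the image of $A_1(X_\alpha\times0;1)$, which is zero by Lemma~\ref{move}. Together with Section~\ref{fibers}, the composite $A_0(X_\alpha;1)\to A_0(X_q;1)$ is injective. It sends $f[x]$ to the constant $f$ at the point $x_{F(s)}$ of $X_q$, so it is the map of the theorem. It is compatible with the norms to $F^\times\subset F(s)^\times$. Hence $\overline A_0(X_\alpha,K_1)$ embeds into $\overline A_0(X_q,K_1)$. (For the disproof of the conjecture this embedding is enough.)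

\subsection{Surjectivity on elements of norm one}\label{surj}

Let $z\in\overline A_0(X_q,K_1)$. Push-forward along $\mathcal Y\to\mathbb G_m$ is compatible with \eqref{limit}, so the degree of $\partial_P(z)\in CH_0(X_P)$ over $F(P)$ is $\pm\operatorname{ord}_PN(z)=0$. By \eqref{swan}, $\partial_P(z)=0$ for all $P$. So $z$ comes from $A_1(\mathcal Y;1)$, and we write $z$ also for the lifted element. Next we find generators of $A_1(\mathcal Y;1)$.

\emph{The quotient from $W$.} Since $A_1(V;1)=A_0(V;0)=0$, we have $A_1(W;1)\cong A_0(C;0)$. The group $A_0(C\setminus0;0)$ is a quotient of $A_0(L;0)=0$. Hence $A_0(C;0)$ is the cokernel of $\partial:A_1(C\setminus0;1)\to\mathbb Z$. By Section~\ref{gens}, $\partial=\deg\circ\,\partial_0$ up to sign, with $\partial_0$ surjective, so the cokernel is $\mathbb Z/\deg CH_0(X_\alpha)$. By Springer's theorem all degrees are even, and $X_\alpha$ has points of degree $2$. Thus $A_1(W;1)\cong\mathbb Z/2$, generated by the element corresponding to $[0]$.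

\emph{A lift of the generator.} Fix $v\in V$ with $\alpha(v)\ne0$. The map $\mathbb G_m\to\mathcal Y$, $\lambda\mapsto((\lambda v:1),-\lambda^2\alpha(v))$, is finite, because its composite with $\mathcal Y\to\mathbb G_m$ is. Let $\gamma\in A_1(\mathcal Y;1)$ be the push-forward of $\{\lambda\}$. The image of the map lies in $W$, and in $V$ the map extends to the finite map $\mathbb A^1\to V$, $\lambda\mapsto\lambda v$. As the boundary of $\{\lambda\}$ at $0$ is $1$, the image of $\gamma$ in $A_0(C;0)$ is $\pm[0]$. So $\gamma$ generates $A_1(W;1)$, and $2\gamma$ comes from $A_1(X_\alpha\times\mathbb G_m;1)$.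

\emph{The subgroup from $X_\alpha\times\mathbb G_m$.} In the localization sequence of $X_\alpha\times0\subset X_\alpha\times\mathbb A^1$,
\[
A_1(X_\alpha\times\mathbb A^1;1)\to A_1(X_\alpha\times\mathbb G_m;1)\to CH_0(X_\alpha),
\]
the boundary of $\{s\}\,\mathrm{pr}^*c$ is $c$, as in the proof of Lemma~\ref{move}. So
$A_1(X_\alpha\times\mathbb G_m;1)=\mathrm{pr}^*A_0(X_\alpha;1)+\{s\}\,\mathrm{pr}^*CH_0(X_\alpha)$.

Altogether $z=\mathrm{pr}^*(z_0)+\{s\}\,\mathrm{pr}^*(c)+\epsilon\gamma$ with $z_0\in A_0(X_\alpha;1)$, $c\in CH_0(X_\alpha)$ and $\epsilon\in\{0,1\}$. On the generic fiber $\gamma$ is the function $\lambda$ at a point with residue field $F(\lambda)$, where $s=-\lambda^2\alpha(v)$. Hence $N(\gamma)=N_{F(\lambda)/F(s)}(\lambda)=-\lambda^2=s/\alpha(v)$, and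
\[
1=N(z)=N(z_0)\,s^{\deg c}\,(s/\alpha(v))^{\epsilon}.
\]
Comparing orders at $s=0$ gives $\deg c+\epsilon=0$. Since $\deg c$ is even, $\epsilon=0$ and $\deg c=0$. Then $c=0$ by \eqref{swan}, and $N(z_0)=1$. So $z$ is the image of $z_0\in\overline A_0(X_\alpha,K_1)$.

\subsection{The statement on spinor groups}

Let $\alpha$ be anisotropic; then $F$ is infinite, since forms of dimension $\ge3$ over finite fields are isotropic. Applying \eqref{CM} to $\alpha$ over $F$ and to $q$ over $F(s)$ gives $\operatorname{Spin}(\alpha)/R\cong\operatorname{Spin}(q)/R$. This completes the proof of Theorem~\ref{A}. \qed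

\medskip
For later use we note that $q$ is again anisotropic. Suppose $\alpha(u)+sy^2=0$ with $u\in V\otimes F[s]$ and $y\in F[s]$ not both zero. If $u\ne0$, its leading coefficient is a nonzero vector of $V$, so $\alpha(u)$ is nonzero of even degree, whereas $sy^2$ is zero or of odd degree, a contradiction. If $u=0$, then $y=0$, again a contradiction.

\section{A generic summand annihilates the kernel in degree four}\label{secB}

\subsection{Purely transcendental extensions}

\begin{lemma}\label{pt}
Let $k$ be a field, and let $n,d\ge1$.
\begin{enumerate}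
\item[(a)] $H^n(k,\mathbb Q_2/\mathbb Z_2(n-1))\to H^n(k(t_1,\dots,t_d),\mathbb Q_2/\mathbb Z_2(n-1))$ is injective.
\item[(b)] If $k$ is infinite, then $H^n(k)\to H^n(k(t_1,\dots,t_d))$ is injective.
\item[(c)] If $\varphi$ is isotropic over $k$ and $\dim\varphi\ge3$, then $k(X_\varphi)/k$ is purely transcendental.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By induction we may assume $d=1$. If $c_{k(t)}=0$, then $(t)\cup c_{k(t)}=0$, and $c=\partial_t((t)\cup c_{k(t)})=0$, where $\partial_t$ is the residue at $t=0$.

(b) These groups are \'etale cohomology groups of $\operatorname{Spec}$ of the field with coefficients in $\varinjlim\mu_m^{\otimes(n-1)}$ (over $m$ prime to the characteristic) and, for the $p$-primary part in characteristic $p$, in $\varinjlim W_r\Omega^{n-1}_{\log}[-1]$. The cohomology groups are functorial, and that of $k(t_1,\dots,t_d)$ is the direct limit of those of the nonempty open subsets $U\subset\mathbb A^d_k$. So a class $c$ that dies in $k(t_1,\dots,t_d)$ dies on some $U$. As $k$ is infinite, $U$ has a rational point; restricting to it gives $c=0$.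

(c) Project from a rational point.
\end{proof}

\subsection{Which quadrics kill elements of $H^3$}

We use Arason's theorem (1975): for the conic $C$ of a quaternion algebra $Q$ over $k$,
\begin{equation}\label{arason}
\ker\big(H^3(k,\mathbb Z/2)\to H^3(k(C),\mathbb Z/2)\big)=[Q]\cup H^1(k,\mathbb Z/2),
\end{equation}
and a $3$-fold Pfister form $\pi$ with $e_3(\pi)=0$ is hyperbolic. We also use the Cassels--Pfister subform theorem: if $\varphi$ is anisotropic, and an anisotropic Pfister form $\pi$ becomes hyperbolic over $k(X_\varphi)$, then $\varphi$ is similar to a subform of $\pi$.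

\begin{lemma}\label{H3}
Let $\varphi$ be a form over $k$ containing a $6$-dimensional subform $\alpha$ of trivial signed discriminant.
\begin{enumerate}
\item[(a)] $\varphi$ is not similar to a subform of an anisotropic $3$-fold Pfister form.
\item[(b)] $H^3(k,\mathbb Q_2/\mathbb Z_2(2))\to H^3(k(X_\varphi),\mathbb Q_2/\mathbb Z_2(2))$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise $\pi\cong c\alpha\perp\tau$ with $\pi$ an anisotropic $3$-fold Pfister form, $c\in k^\times$ and $\dim\tau=2$. In $k^\times/k^{\times2}$ we have $\det\pi=1$ and $\det(c\alpha)=\det\alpha=-1$. So $\det\tau=-1$, and $\tau$ is a hyperbolic plane. Thus $\pi$ is isotropic, a contradiction.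

(b) Let $e$ be in the kernel. We first make $e$ an element with coefficients $\mathbb Z/2$, then a symbol, and then apply (a).

Over some extension $k'/k$ of degree $\le2$ the form $\varphi$ is isotropic, so $k'(X_\varphi)/k'$ is purely transcendental and $e_{k'}=0$ by Lemma~\ref{pt}. Corestriction gives $2e=0$. By the Merkurjev--Suslin theorem, $H^2(-,\mathbb Q_2/\mathbb Z_2(2))=K_2\otimes\mathbb Q_2/\mathbb Z_2$ is divisible over every field. The long exact sequence of
\[
0\to\mathbb Z/2\to\mathbb Q_2/\mathbb Z_2(2)\xrightarrow{\,2\,}\mathbb Q_2/\mathbb Z_2(2)\to0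
\]
then shows that, over every field, $H^3(-,\mathbb Z/2)\to H^3(-,\mathbb Q_2/\mathbb Z_2(2))$ is injective with image the $2$-torsion. So we may regard $e$ as an element of the kernel of $H^3(k,\mathbb Z/2)\to H^3(k(X_\varphi),\mathbb Z/2)$.

Let $\psi\subset\varphi$ be a $3$-dimensional nondegenerate subform. Its quadric is the conic $C$ of a quaternion algebra $Q$. Over $k(C)$ the form $\varphi$ is isotropic, so $k(C)(X_\varphi)/k(C)$ is purely transcendental. As $e$ dies in $k(C)(X_\varphi)$, it dies in $k(C)$ by Lemma~\ref{pt}(a). By \eqref{arason}, $e=[Q]\cup(u)=e_3(\pi)$ for a $3$-fold Pfister form $\pi$.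

Suppose $e\ne0$. Then $\pi$ is not hyperbolic, hence anisotropic, while $\pi_{k(X_\varphi)}$ is hyperbolic, because its invariant vanishes. The form $\varphi$ is anisotropic, since otherwise $k(X_\varphi)/k$ would be purely transcendental and $e=0$. By the subform theorem $\varphi$ is similar to a subform of $\pi$, contradicting (a).
\end{proof}

\subsection{Proof of Theorem \ref{B}}

Let $\rho$ live on $V$, and let $c\in\ker(H^4(K)\to H^4(K(X)))$. The form $q$ is isotropic over an extension $K'/K$ of degree $\le2$, and $K'$ is infinite. So $K'(X)/K'$ is purely transcendental, $c_{K'}=0$ by Lemma~\ref{pt}(b), and $2c=0$ by corestriction. Hence $c$ lies in the $2$-primary part $H^4(K,\mathbb Q_2/\mathbb Z_2(3))$, and we can argue as in Example~\ref{ternary}.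

Let $P$ be a closed point of $\mathbb A^1_F$ with residue field $\kappa$, and consider the valuation of $F(V)=K(X)$ given by Lemma~\ref{valuation}. As its ramification index over $P$ is $1$, the residue of $c_{F(V)}=0$ is the restriction of $\partial_P(c)\in H^3(\kappa,\mathbb Q_2/\mathbb Z_2(2))$ to the residue field. So $\partial_P(c)$ dies there. If $s_P\ne0$, the residue field is the function field of the quadric of $\rho_\kappa\perp\langle s_P\rangle$. If $s_P=0$, then $\kappa=F$ and the residue field is $F(X_\rho)(t)$, so $\partial_P(c)$ dies already in $F(X_\rho)$ by Lemma~\ref{pt}(a). The forms $\rho_\kappa\perp\langle s_P\rangle$ and $\rho_\kappa$ both contain $\alpha_\kappa$, and Lemma~\ref{H3}(b) gives $\partial_P(c)=0$.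

Thus $c$ is unramified on $\mathbb A^1_F$, and by Faddeev's theorem it comes from some $c_0\in H^4(F,\mathbb Q_2/\mathbb Z_2(3))$. Since $c_0$ dies in the rational function field $F(V)$, Lemma~\ref{pt}(a) gives $c_0=0$, and $c=0$.

Finally, let $\dim q=7$, let $E/K$ be a finite extension, and let $q_E$ be similar to a subform of a $3$-fold Pfister form $\pi$ over $E$. Since $q_E\supset\alpha_E$, the form $\pi$ is isotropic by Lemma~\ref{H3}(a), hence hyperbolic, and $e_3(\pi)=0$. So all generators of $H^4(q)$ vanish, and $H^4(q)=0$. \qed

\section{A biquaternion algebra with nontrivial $SK_1$ (Platonov)}\label{platonov}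

Recall that $SK_1(D)=\{d\in D^\times:\operatorname{Nrd}(d)=1\}/[D^\times,D^\times]$.

Let $k=\mathbb Q_p$ with $p$ odd, let $a$ be a non-square unit, $M=k(\sqrt a,\sqrt p)$, and $G=\operatorname{Gal}(M/k)\cong(\mathbb Z/2)^2$. Let $F=k((x))((y))$ and
\[
D=(a,x)\otimes_F(p,y),
\]
with standard generators $\sqrt a,\mathsf X$ (where $\mathsf X^2=x$) and $\sqrt p,\mathsf Y$ (where $\mathsf Y^2=y$). The elements $\mathsf X$ and $\mathsf Y$ commute, and conjugation by them induces on $M$ two generators of $G$. Put $M_F=M\otimes_kF=M((x))((y))$. Then $D$ has the left $M_F$-basis $1,\mathsf X,\mathsf Y,\mathsf X\mathsf Y$, and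
\[
D=M((\mathsf X))((\mathsf Y))
\]
is an iterated skew Laurent series ring.

The idea is that commutators and reduced norms can both be read off from leading monomials, so that the leading coefficient maps $SK_1(D)$ onto a Tate cohomology group of $M^\times$.

\begin{proposition}\label{sk1}
$D$ is a division algebra, and there is a surjective homomorphism $SK_1(D)\to\hat H^{-1}(G,M^\times)\cong\mathbb Z/2$. In particular $SK_1(D)\ne0$.
\end{proposition}

\begin{proof}
\emph{Leading monomials.} For $0\ne d\in D$ take the lowest power of $\mathsf Y$ occurring in $d$ and, in its coefficient, the lowest power of $\mathsf X$. This gives a leading monomial $\operatorname{lead}(d)=c\,\mathsf X^i\mathsf Y^j$, $c\in M^\times$, and a value $v(d)=(i,j)\in\mathbb Z^2$, where $\mathbb Z^2$ is ordered lexicographically with $j$ compared first. Put $v(0)=\infty$. Leading monomials multiply. So $D$ has no zero divisors and, being finite-dimensional over $F$, is a division algebra. The map $\operatorname{lead}$ is a homomorphism from $D^\times$ to the group $\mathcal M=\{c\,\mathsf X^i\mathsf Y^j\}=M^\times\rtimes\mathbb Z^2$;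 the map $v$ is a homomorphism on $D^\times$, and $v(d+d')\ge\min(v(d),v(d'))$.

\emph{Commutators.} Let $I_GM^\times\subset M^\times$ be the subgroup generated by the elements $g(c)/c$, $g\in G$, $c\in M^\times$. It is normal in $\mathcal M$. In the quotient, $M^\times/I_GM^\times$ is central and the images of $\mathsf X,\mathsf Y$ commute, so $\mathcal M/I_GM^\times$ is abelian. Hence $\operatorname{lead}([D^\times,D^\times])\subset I_GM^\times$.

\emph{Reduced norms.} The reduced norm of $d$ is the determinant of right multiplication by $d$ on the left $M_F$-space $D$. Let $e_1,\dots,e_4$ be the basis $1,\mathsf X,\mathsf Y,\mathsf X\mathsf Y$. The values of $v$ on $M_F^\times$ lie in $2\mathbb Z^2$, and the $v(e_r)$ are distinct modulo $2\mathbb Z^2$. So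
\[
v\Big(\sum_ra_re_r\Big)=\min_r\big(v(a_r)+v(e_r)\big)\qquad(a_r\in M_F).
\]
Let $v(m)>0$ and write $e_rm=\sum_tm_{rt}e_t$ with $m_{rt}\in M_F$. From $v(e_rm)>v(e_r)$ we get $v(m_{rt})>v(e_r)-v(e_t)$ for all $r,t$. Expand $\det(\delta_{rt}+m_{rt})$ completely. A term belongs to a permutation $\sigma$ and a choice, for each $r$, of $\delta_{r\sigma(r)}$ or $m_{r\sigma(r)}$. It vanishes unless $\sigma(r)=r$ whenever $\delta_{r\sigma(r)}$ is chosen; then the sum of $v(e_r)-v(e_{\sigma(r)})$ over the remaining $r$ is the sum over all $r$, which is $0$. So each term containing at least one factor $m_{rt}$ has positive value (possibly $\infty$), and the only other nonzero term is $1$. Hence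
\[
\operatorname{Nrd}(1+m)\in 1+\{h\in F: v(h)>0\}.
\]
For $c\in M^\times$ we have $\operatorname{Nrd}(c)=N_{M_F/F}(c)=N_{M/k}(c)\in k^\times$. Moreover $\operatorname{Nrd}(\mathsf X)=(-x)^2=x^2$ and $\operatorname{Nrd}(\mathsf Y)=(-y)^2=y^2$, with $v(x^2)=4v(\mathsf X)$ and $v(y^2)=4v(\mathsf Y)$. Writing any $d\in D^\times$ as $c\,\mathsf X^i\mathsf Y^j(1+m)$ with $v(m)>0$, we obtain $v(\operatorname{Nrd}(d))=4v(d)$.

\emph{The homomorphism.} Let $\operatorname{Nrd}(d)=1$. Then $v(d)=0$, so $d=c(1+m)$ with $c\in M^\times$, $v(m)>0$, and $N_{M/k}(c)\operatorname{Nrd}(1+m)=1$. Thus $v(N_{M/k}(c)-1)>0$; as nonzero elements of $k$ have value $0$, $N_{M/k}(c)=1$. So $\operatorname{lead}$ induces a homomorphism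
\[
SK_1(D)\to\{c\in M^\times:N_{M/k}(c)=1\}/I_GM^\times=\hat H^{-1}(G,M^\times).
\]
It is surjective, since $N_{M/k}(c)=1$ implies $\operatorname{Nrd}(c)=1$.

\emph{The target.} By Tate--Nakayama duality for the local field $k$, $\hat H^{-1}(G,M^\times)\cong\hat H^{-3}(G,\mathbb Z)=H_2(G,\mathbb Z)$. By the K\"unneth formula this is $\mathbb Z/2\otimes\mathbb Z/2=\mathbb Z/2$, since $H_2(\mathbb Z/2,\mathbb Z)=0$.
\end{proof}

An Albert form of this $D$ is $\alpha=\langle a,x,-ax,-p,-y,py\rangle$.

\section{Conclusion and complements}\label{end}

\begin{proof}[Proof of Theorem \ref{C}]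
Since $D$ is a division algebra, $\alpha$ is anisotropic and $F$ is infinite. For an Albert form $\alpha$ of $D$ one has $\mathbf{Spin}(\alpha)\cong\mathbf{SL}_1(D)$ \cite{BI}, and $\mathbf{SL}_1(D)(F)/R=SK_1(D)$ by Voskresenski\u{\i}. With Theorem~\ref{A},
\[
\operatorname{Spin}(q)/R\cong\operatorname{Spin}(\alpha)/R\cong\mathbf{SL}_1(D)(F)/R=SK_1(D).
\]
The form $\alpha$ has dimension $6$ and trivial signed discriminant. So Theorem~\ref{B} with $\rho=\alpha$ gives $H^4(q)=0$ and the injectivity of $H^4(K)\to H^4(K(X_q))$; the kernel in the theorem is therefore zero.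

If a sequence as in the theorem is exact, then $\operatorname{Spin}(q)/R$ has trivial image in $H^4(K)/H^4(q)$, and exactness on the left forces $\operatorname{Spin}(q)/R=1$, that is, $SK_1(D)=0$. This uses only exactness as a sequence of pointed sets. Conversely, if $SK_1(D)=0$, then $\operatorname{Spin}(q)/R=1$ and the sequence with the trivial first map is exact.
\end{proof}

\begin{proof}[Proof of Corollary \ref{explicit}]
Apply Theorem~\ref{C} to the algebra $D$ of Proposition~\ref{sk1}; as shown in the preceding proof, $H^4(q)=0$ and $H^4(K)\to H^4(K(X_q))$ is injective. Naturality of the first map in the base field, or even its being a homomorphism, was not used.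
\end{proof}

\begin{remark}
\emph{No other subgroup works.} Let $q$ be as in Theorem~\ref{C} with $SK_1(D)\ne0$. As $H^4(K)\to H^4(K(X_q))$ is injective, the only subgroup of $H^4(K)$ that vanishes in $H^4(K(X_q))$ is $0$. So the sequence stays non-exact if $H^4(q)$ is replaced by any such subgroup.
\end{remark}

\begin{remark}
\emph{All dimensions $\ge7$.} Let $D,\alpha$ be as in Theorem~\ref{C}. For $r\ge1$ let $q_r=\alpha\perp\langle s_1,\dots,s_r\rangle$ over $F_r=F(s_1,\dots,s_r)$, and put $q_0=\alpha$, $F_0=F$. These forms are anisotropic by the last paragraph of Section~\ref{secA}. Iterating Theorem~\ref{A}, and applying Theorem~\ref{B} with $\rho=q_{r-1}$ over $F_{r-1}$, we obtain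
\[
\operatorname{Spin}(q_r)/R\cong SK_1(D),\qquad\ker\big(H^4(F_r)\to H^4(F_r(X_{q_r}))\big)=0 .
\]
\end{remark}

\begin{remark}
\emph{Every biquaternion division algebra leads to a failure.} Merkurjev \cite{Me93} proved that if $\operatorname{ind}D$ is divisible by $4$, there is an extension $L/F$ with $SK_1(D_L)\ne0$. For a biquaternion division algebra $D$ the algebra $D_L$ is then division, because $SK_1$ is trivial for algebras of index $\le2$. So, if $\alpha$ is an Albert form of $D$, the conjecture fails for $\alpha_L\perp\langle s\rangle$ over $L(s)$ for such an $L$.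
\end{remark}

\begin{thebibliography}{9}

\bibitem{BI}
\emph{The Book of Involutions}.

\bibitem{CM}
Chernousov, Merkurjev,
\emph{R-equivalence in spinor groups},
J. AMS \textbf{14} (2001).

\bibitem{H4}
\emph{Cohomological Invariants Of Simply Connected Groups Of Rank 3},
\texttt{http://www.math.ucla.edu/\~{}merkurev/papers/h4.pdf}.

\bibitem{Me93}
Merkurjev,
\emph{Generic element of $SK_1$ for simple algebras},
K-Theory \textbf{7} (1993).

\bibitem{Rost}
Rost,
\emph{Chow groups with coefficients},
Doc. Math. 1996.

\end{thebibliography}

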